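\title{Interpolation at colliding nodes and a $q$-congruence modulo $[n]\Phi_n(q)^3$}

\begin{abstract}
We prove that for $n\equiv1\pmod 4$ the sums
$\sum_{k=0}^{n-1}[6k+1]\frac{(q;q^2)_k^2(q^2;q^4)_k}{(q^4;q^4)_k^3}q^{k^2}$ and
$\sum_{k=0}^{n-1}[6k+1]\frac{(q;q^4)_k^2(q^2;q^4)_k}{(q^2;q^2)_k^2(q^4;q^4)_k}q^{-k^2}$
are congruent modulo $[n]\Phi_n(q)^3$, as was conjectured. After a parameter is inserted, each sum has a polynomial numerator of degree at most $n-1$ that is known at $n$ points. Modulo $\Phi_n(q)$ these points collide in pairs, and the collisions determine first derivatives, which agree for the two sums. The same argument gives a symmetric two-parameter congruence and a companion for $n\equiv3\pmod4$. At $q=1$ we obtain a congruence modulo $p^4$ for primes $p\equiv1\pmod 4$, and the case $p=5$ shows that the exponent is optimal. The proof is self-contained.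
\end{abstract}

\section{Introduction}

For an integer $m$ let $[m]=(1-q^m)/(1-q)$, so that $[m]=1+q+\cdots+q^{m-1}$ when $m\ge1$. Let $(a;q)_0=1$ and $(a;q)_k=(1-a)(1-aq)\cdots(1-aq^{k-1})$ for $k\ge1$, and let $\Phi_n=\Phi_n(q)$ be the $n$-th cyclotomic polynomial, the monic polynomial whose roots are the primitive $n$-th roots of unity. For polynomials $A,B,P$ in $q$ with $B$ coprime to $P$, we write $A/B\equiv0\pmod P$ if $P$ divides $A$; two rational functions are congruent modulo $P$ if their difference is $\equiv0\pmod P$. Consider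
\[
\mathcal L_n=\sum_{k=0}^{n-1}[6k+1]\frac{(q;q^2)_k^2(q^2;q^4)_k}{(q^4;q^4)_k^3}\,q^{k^2},
\qquad
\mathcal R_n=\sum_{k=0}^{n-1}[6k+1]\frac{(q;q^4)_k^2(q^2;q^4)_k}{(q^2;q^2)_k^2(q^4;q^4)_k}\,q^{-k^2}.
\]
The following congruence is conjectured in \cite{source}.

\begin{theorem}\label{thm:main}
For every positive integer $n\equiv1\pmod4$,
\[
\mathcal L_n\equiv\mathcal R_n\pmod{[n]\Phi_n(q)^3}.
\]
\end{theorem}

For $n=1$ both sums equal $1$. For $n>1$ the factorization $q^n-1=\prod_{d\mid n}\Phi_d$ gives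
\begin{equation}\label{eq:modulus}
[n]\Phi_n^{\,e}=\Phi_n^{\,e+1}\prod_{d\mid n,\ 1<d<n}\Phi_d ,
\end{equation}
and the $\Phi_d$ are distinct irreducible polynomials over $\mathbb Q$. So Theorem~\ref{thm:main} says that the rational function $\mathcal L_n-\mathcal R_n$ vanishes to order at least four at each primitive $n$-th root of unity and to order at least one at every other $n$-th root of unity except $1$. For a prime $p$ we have $\Phi_p=[p]$ and $\Phi_p(1)=p$, so vanishing modulo a power of $\Phi_p$ turns at $q=1$ into divisibility by the same power of $p$. With $(a)_k=a(a+1)\cdots(a+k-1)$, this gives the following statement, in which two rational numbers are congruent modulo $p^4$ if their difference has $p$-adic valuation at least $4$.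

\begin{corollary}\label{cor:p}
For every prime $p\equiv1\pmod4$,
\[
\sum_{k=0}^{p-1}(6k+1)\frac{(1/2)_k^3}{k!^3\,4^k}\equiv\sum_{k=0}^{p-1}(6k+1)\frac{(1/4)_k^2(1/2)_k\,4^k}{k!^3}\pmod{p^4}.
\]
\end{corollary}

The ratio of consecutive terms tends to $1/4$ on the left and to $4$ on the right. One series converges and the other diverges, so the two truncations are close only $p$-adically. The exponent and the condition on $n$ in Theorem~\ref{thm:main} are both needed.

\begin{proposition}\label{prop:optimal}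
In Theorem~\ref{thm:main} the exponent $3$ cannot be replaced by $4$: we have $\mathcal L_5\not\equiv\mathcal R_5\pmod{[5]\Phi_5(q)^4}$.
\end{proposition}

\begin{theorem}\label{thm:three}
If $n\equiv3\pmod4$, then modulo $[n]\Phi_n(q)^2$,
\[
\mathcal L_n\equiv-q^{(1-n)/2}[n],\qquad \mathcal R_n\equiv q^{(1-3n)/2}[3n],\qquad \mathcal R_n\equiv-3\mathcal L_n .
\]
\end{theorem}

In particular, for $n\equiv3\pmod4$ we have $\mathcal L_n-\mathcal R_n\equiv-4q^{(1-n)/2}[n]\pmod{\Phi_n^3}$, which is divisible by $\Phi_n$ exactly once.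

The relation between the two sums becomes visible when the squared factors are split by a parameter. Write $(ax^{\pm1};p)_k=(ax;p)_k(a/x;p)_k$ and put
\[
L_n(x)=\sum_{k=0}^{n-1}[6k+1]\frac{(qx^{\pm1};q^2)_k(q^2;q^4)_k}{(q^4x^{\pm1};q^4)_k(q^4;q^4)_k}\,q^{k^2},
\qquad
R_n(x)=\sum_{k=0}^{n-1}[6k+1]\frac{(qx^{\pm1};q^4)_k(q^2;q^4)_k}{(q^2x^{\pm1};q^2)_k(q^4;q^4)_k}\,q^{-k^2},
\]
so that $\mathcal L_n=L_n(1)$ and $\mathcal R_n=R_n(1)$. Both parametric factors fit into one term: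
\[
T_k(x,y)=[6k+1]\frac{(qx^{\pm1};q^2)_k\,(qy^{\pm1};q^4)_k\,(q^2;q^4)_k}{(q^4x^{\pm1};q^4)_k\,(q^2y^{\pm1};q^2)_k\,(q^4;q^4)_k}\,q^{2k},
\qquad
M_n(x,y)=\sum_{k=0}^{n-1}T_k(x,y).
\]
A rational function of $y$ whose numerator and denominator have the same degree has a value at $y=\infty$, the ratio of the leading coefficients. For the $y$-part of $T_k$ this value is $\prod_{j=0}^{k-1}q^{(4j+1)-(2j+2)}=q^{k^2-2k}$, and for the $x$-part it is $\prod_{j=0}^{k-1}q^{(2j+1)-(4j+4)}=q^{-k^2-2k}$. Hence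
\begin{equation}\label{eq:limits}
M_n(x,y)\to L_n(x)\quad\text{and}\quad M_n(y,x)\to R_n(x)\qquad\text{as }y\to\infty .
\end{equation}
A congruence between $L_n$ and $R_n$ is therefore a limiting case of an approximate symmetry of $M_n$ in its two arguments, and this symmetry holds. Since $(1-ax)(1-a/x)=1+a^2-a(x+x^{-1})$, all these sums depend on $x$ and $y$ only through
\[
X=x+x^{-1},\qquad Y=y+y^{-1}.
\]
Put $X_m=q^m+q^{-m}$, the value of $X$ at $x=q^{\pm m}$, and let
\[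
D_4(X)=(q^4x^{\pm1};q^4)_{n-1},\qquad D_2(X)=(q^2x^{\pm1};q^2)_{n-1},
\]
two polynomials in $X$ of degree $n-1$ (the dependence on $n$ is suppressed). Let $\mathcal O_0$ be the ring of rational functions in $\mathbb Q(q)$ whose denominator is not divisible by $\Phi_n$.

\begin{theorem}\label{thm:sym}
Let $n\equiv1\pmod4$, $n>1$. Then
\[
M_n(x,y)\equiv M_n(y,x)\pmod{\Phi_n(q)^2(1-xq^n)(x-q^n)(1-yq^n)(y-q^n)},
\]
in the precise sense that
\[
\bigl(M_n(x,y)-M_n(y,x)\bigr)D_4(X)D_2(X)D_4(Y)D_2(Y)=\Phi_n^2\,(X-X_n)(Y-X_n)\,H_2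
\]
with $H_2\in\mathcal O_0[X,Y]$. In particular $M_n(1,y)\equiv M_n(y,1)\pmod{\Phi_n(q)^4}$ for indeterminate $y$, and also for any specialization $y\in\mathbb Q^\times$.
\end{theorem}

The two formulations match because $x(X-X_n)=(x-q^n)(x-q^{-n})=-q^{-n}(x-q^n)(1-xq^n)$.

The four powers of $\Phi_n$ in Theorem~\ref{thm:main} come as $2+2$. At $x=q^m$ with $m$ odd the sum $L_n(x)$ terminates early and has a closed form; so does $R_n(x)$ when $m\equiv1\pmod4$, and the closed form is the same. For $n\equiv1\pmod 4$ this gives $L_n(q^n)=R_n(q^n)$. Passing from $x=q^n$ to $x=1$ changes $X$ by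
\begin{equation}\label{eq:two}
X_n-2=q^{-n}(1-q^n)^2,
\end{equation}
a multiple of $\Phi_n^2$, so one would guess a congruence modulo $\Phi_n^2$. The other two powers arise because $L_n(x)-R_n(x)$, with denominators cleared, is divisible by $\Phi_n^2$ identically in $X$. This is proved by interpolation. Section~\ref{sec:five} carries it out for $n=5$, Section~\ref{sec:eval} proves the closed forms, and Section~\ref{sec:interp} treats general $n$. The theorems follow in Sections~\ref{sec:main} and~\ref{sec:sym}, and Section~\ref{sec:one} deals with $q=1$.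

\section{The local ring at $\Phi_n$ and the case $n=5$}\label{sec:five}

\subsection*{The local ring}
Let $n>1$ be odd, $\Phi=\Phi_n$, and let $\omega$ be a primitive $n$-th root of unity. Let $F$ be $\mathbb Q$ or $\mathbb Q(y)$; the second field is needed only for Theorem~\ref{thm:sym}. The polynomial $\Phi$ is irreducible over $\mathbb Q(y)$ as well as over $\mathbb Q$: the coefficients of a monic factor are algebraic over $\mathbb Q$, and the only such elements of $\mathbb Q(y)$ are the constants. Let $\mathcal O$ be the ring of fractions $f/g$ with $f,g\in F[q]$ and $\Phi\nmid g$; for $F=\mathbb Q$ this is $\mathcal O_0$. Every nonzero element of $F(q)$ is $\Phi^{j}$ times a unit of $\mathcal O$ for a unique integer $j$, its valuation $v$. Substituting $q=\omega$ defines a ring homomorphism $\mathcal O\to F(\omega)$, $a\mapsto\bar a$, with kernel $\Phi\mathcal O$; we apply it to polynomials in $\mathcal O[X]$ coefficientwise.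

For $N\ne0$ the valuation of $1-q^N$ is $1$ if $n\mid N$ and $0$ otherwise. In particular $\varepsilon=q^n-1$ has valuation $1$, so $\varepsilon^j\mathcal O=\Phi^j\mathcal O$. From $q^{sn}=(1+\varepsilon)^s$ we get
\begin{equation}\label{eq:eps}
\overline{(1-q^{sn})/\varepsilon}=-s,\qquad \overline{(q^{sn}-q^{-sn})/\varepsilon}=2s\qquad(s\in\mathbb Z).
\end{equation}
For odd $a,b$, expanding the right side shows
\begin{equation}\label{eq:diff}
X_a-X_b=\bigl(q^{(a+b)/2}-q^{-(a+b)/2}\bigr)\bigl(q^{(a-b)/2}-q^{-(a-b)/2}\bigr).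
\end{equation}
The link between colliding nodes and derivatives is the following fact.

\begin{lemma}\label{lem:dd}
Let $A\in\mathcal O[X]$ and let $a\ne b$ be elements of $\mathcal O$ with $\bar a=\bar b=\xi$. Then $\frac{A(a)-A(b)}{a-b}$ lies in $\mathcal O$ and reduces to $\bar A'(\xi)$.
\end{lemma}

\begin{proof}
By linearity take $A=X^i$; the quotient is $\sum_{j=0}^{i-1}a^jb^{i-1-j}$, which reduces to $i\xi^{i-1}$.
\end{proof}

\subsection*{The numerators}
Put
\[
N_L(X)=L_n(x)D_4(X),\qquad N_R(X)=R_n(x)D_2(X).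
\]
The $k$-th term of $N_L$ depends on $X$ through $(qx^{\pm1};q^2)_k\prod_{j=k+1}^{n-1}(1-q^{4j}x)(1-q^{4j}/x)$, a polynomial of degree $n-1$, and its only denominator is $(q^4;q^4)_k$. This is a unit of $\mathcal O$, because $n$ is odd and so $n\nmid4j$ for $1\le j<n$. The $k$-th term of $N_R$ has the $X$-part $(qx^{\pm1};q^4)_k\prod_{j=k+1}^{n-1}(1-q^{2j}x)(1-q^{2j}/x)$ and the denominator $q^{k^2}(q^4;q^4)_k$. Thus $N_L,N_R\in\mathcal O[X]$ have degree at most $n-1$.

Since $n$ is odd, $4j$ and $2j$ both run through the nonzero residues modulo $n$ as $j$ runs through $1,\dots,n-1$. With $\prod_{j=1}^{n-1}(1-\omega^j)=n$ this gives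
\begin{equation}\label{eq:D}
\overline{D_4}=\overline{D_2}=\prod_{j=1}^{n-1}(1+\omega^{2j}-\omega^jX),\qquad \overline{D_4}(2)=\overline{D_2}(2)=n^2 .
\end{equation}
As $\overline{X_n}=\overline{X_{3n}}=2$, the values of $D_4$ and $D_2$ at $2$, $X_n$, $X_{3n}$ are units that reduce to $n^2$.

A polynomial of degree at most $n-1$ is determined by $n$ values, and exactly that many are available. For odd $m\in\mathbb Z$ let
\begin{equation}\label{eq:sigma}
\sigma_m=(-1)^{(m-1)/2}q^{(1-m)/2}[m]=(-1)^{(m-1)/2}\,\frac{q^{(1-m)/2}-q^{(1+m)/2}}{1-q}.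
\end{equation}

\begin{proposition}\label{prop:eval}
For every $n\ge1$,
\[
L_n(q^m)=\sigma_m\quad(m=1,3,5,\dots,2n-1),\qquad R_n(q^m)=\sigma_m\quad(m=1,5,9,\dots,4n-3).
\]
\end{proposition}

The proof is given in Section~\ref{sec:eval}.

\subsection*{The case $n=5$}
We show that $N_L\equiv N_R\equiv0\pmod\Phi$ and $N_L\equiv N_R\pmod{\Phi^2}$. By Proposition~\ref{prop:eval}, $N_L$ is known at $X_1,X_3,X_5,X_7,X_9$ and $N_R$ at $X_1,X_5,X_9,X_{13},X_{17}$. The two sets of nodes differ, so the polynomials cannot be compared directly. But $1,9\equiv\pm1$ and $3,7,13,17\equiv\pm3\pmod5$, so both sets reduce to the same three points: $2$, once, and $\xi_1=\omega+\omega^{-1}$, $\xi_3=\omega^3+\omega^{-3}$ (the two roots of $Z^2+Z-1$), twice each. With $\delta_c=\omega^c-\omega^{-c}$, formulas \eqref{eq:diff} and \eqref{eq:eps} give the speed of the collisions: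
\[
\overline{(X_1-X_9)/\varepsilon}=2\delta_1,\qquad \overline{(X_3-X_7)/\varepsilon}=2\delta_3,\qquad \overline{(X_{13}-X_{17})/\varepsilon}=6\delta_3 .
\]
The value $N_L(X_m)=\sigma_mD_4(X_m)$ contains the eight factors $1-q^{4j\pm m}$, $1\le j\le4$. For $m=1$ the exponents are $5,9,13,17$ and $3,7,11,15$. The factors with exponents $5$ and $15$ contribute $1\cdot3\,\varepsilon^2$ by \eqref{eq:eps}, and the other six reduce to $\frac{5}{1-\omega}\cdot\frac5{1-\omega^{-1}}$. The other paired nodes behave in the same way, with the exponents $2j\pm m$ for $D_2$; the six unit factors reduce to $\kappa_c=25/\bigl((1-\omega^c)(1-\omega^{-c})\bigr)$ when $m\equiv\pm c$. Reading $\bar\sigma_m$ from \eqref{eq:sigma}, we obtain: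
\[
\begin{array}{c|cccc|cccc}
 &\multicolumn{4}{c|}{N_L}&\multicolumn{4}{c}{N_R}\\
m&1&9&3&7&1&9&13&17\\ \hline
\text{exponents divisible by }5&5,15&25,-5&15,5&15,5&5,5&15,-5&15,-5&25,-15\\
\overline{D(X_m)/\varepsilon^2}\,/\,\kappa_c&3&-5&3&3&1&-3&-3&-15\\
\bar\sigma_m/\bar\sigma_c&1&-1&1&-1&1&-1&-1&1\\
\overline{N(X_m)/\varepsilon^2}\,/\,(\kappa_c\bar\sigma_c)&3&5&3&-3&1&3&3&-15
\end{array}
\]

\emph{First order.} At paired nodes the values are divisible by $\varepsilon^2$ while the nodes differ by exactly one power of $\varepsilon$, so by Lemma~\ref{lem:dd} the polynomial $\overline{N_L}$ and its derivative vanish at $\xi_1$ and $\xi_3$. Also $\overline{N_L}(2)=0$, because $\sigma_5=q^{-2}\Phi_5$. A polynomial of degree at most $4$ with five zeros is zero. The same count applies to $\overline{N_R}$.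

\emph{Second order.} Let $\alpha=\overline{N_L/\varepsilon}$ and $\beta=\overline{N_R/\varepsilon}$. Both vanish at $\xi_1,\xi_3$, and $\alpha(2)=\beta(2)=25\,\overline{\sigma_5/\varepsilon}$ because $X_5$ is a node for both. By Lemma~\ref{lem:dd} and the last row of the table,
\[
\alpha'(\xi_1)=\frac{3-5}{2}\,\frac{\kappa_1\bar\sigma_1}{\delta_1},\quad
\beta'(\xi_1)=\frac{1-3}{2}\,\frac{\kappa_1\bar\sigma_1}{\delta_1},\quad
\alpha'(\xi_3)=\frac{3+3}{2}\,\frac{\kappa_3\bar\sigma_3}{\delta_3},\quad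
\beta'(\xi_3)=\frac{3+15}{6}\,\frac{\kappa_3\bar\sigma_3}{\delta_3}.
\]
The derivatives agree, so $\alpha-\beta$ has five zeros and $\alpha=\beta$.

\section{Closed forms at the nodes}\label{sec:eval}

We prove Proposition~\ref{prop:eval} through the two-parameter term $T_k(x,y)$, for the following reason. A telescoping identity in $k$ evaluates $\sum_kT_k(q^m,y)$ for all $y$; this handles $L_n$. The result turns out to be symmetric on the grid $x=q^{4r+1}$, $y=q^{4s+1}$, and the symmetry transports the evaluation to the other variable; this handles $R_n$ with no second telescoping identity.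

For odd $m\in\mathbb Z$ let $S_m(y)=\sum_{k\ge0}T_k(q^m,y)$. The sum is finite, because $(q^{1+m};q^2)_k(q^{1-m};q^2)_k=0$ for $k>(|m|-1)/2$, and the denominators $(q^{4\pm m};q^4)_k$ do not vanish, because $m$ is odd. We have $S_{-m}=S_m$ and $S_{\pm1}=1$. The first nontrivial case has two terms:
\[
S_3(y)=1-(1+q)^2\,\frac{1+q^2-qY}{1+q^4-q^2Y}=\frac{-q(1+q+q^2)(2-Y)}{1+q^4-q^2Y}=-q[3]\frac{(1-y)(1-1/y)}{(1-q^2y)(1-q^2/y)} .
\]
The sum factors, and it equals $\rho(q^{-1},y)S_{-1}(y)$ for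
\[
\rho(x,y)=\frac{(1-q^4x)(1-qxy)(1-qx/y)}{(1-x)(1-q^3xy)(1-q^3x/y)} .
\]
The next lemma shows that $\rho$ governs the shift $x\mapsto q^4x$ in general, up to a telescoping term.

\begin{lemma}\label{lem:tele}
Let $K=q^{2k}$ and
\[
G_k=T_k(x,y)\,\frac{1+q^2x}{q(1-qxy)(1-qx/y)}\cdot\frac{K^{-1}(1-\frac Kq)(1-K^2)(1-\frac{K^2}x)(1-yK)(1-\frac Ky)}{(1-qK^3)(1-\frac K{qx})(1-\frac K{q^3x})} .
\]
Then $T_k(q^4x,y)/\rho(x,y)-T_k(x,y)=G_{k+1}-G_k$ for all $k\ge0$.
\end{lemma}

\begin{proof}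
Put $w_1=(1-qxy)(1-qx/y)$, $w_3=(1-q^3xy)(1-q^3x/y)$ and
\begin{align*}
E_1&=(1-qxK)(1-q^3xK)(1-\tfrac{K^2}x), \qquad E_2=(1-\tfrac K{qx})(1-\tfrac K{q^3x})(1-q^4xK^2),\\
P_1&=(1-qxK)(1-\tfrac K{q^3x})(1-q^2K^2)(1-qyK^2)(1-\tfrac{qK^2}y),\\
P_2&=(1-K^2)(1-\tfrac{K^2}x)(1-q^4xK^2)(1-yK)(1-\tfrac Ky).
\end{align*}
The definition of $T_k=T_k(x,y)$ gives
\[
\frac{T_{k+1}}{T_k}=\frac{q^2(1-q^7K^3)(1-qxK)(1-qK/x)(1-qyK^2)(1-qK^2/y)(1-q^2K^2)}{(1-qK^3)(1-q^4K^2)(1-q^4xK^2)(1-q^4K^2/x)(1-q^2yK)(1-q^2K/y)}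
\]
and, after cancellation in the four products that contain $x$,
\[
\frac{T_k(q^4x,y)}{T_k(x,y)}=\frac{E_1}{E_2}\cdot\frac{(1-\frac1{qx})(1-\frac1{q^3x})}{(1-qx)(1-q^3x)}\cdot\frac{1-q^4x}{1-\frac1x}
=-\frac{1}{q^4x}\cdot\frac{1-q^4x}{1-x}\cdot\frac{E_1}{E_2}.
\]
Since $\rho=\frac{(1-q^4x)w_1}{(1-x)w_3}$, we get $\frac{T_k(q^4x,y)}{\rho\,T_k}=-\frac{w_3E_1}{q^4x\,w_1E_2}$. Divide the claim by $T_k$ and multiply it by $w_1(1-qK^3)E_2$. The term $G_k$ becomes $\frac{1+q^2x}{qK}(1-\frac Kq)P_2$. In $G_{k+1}$ replace $K$ by $q^2K$ in the multiplier and use the ratio $T_{k+1}/T_k$; six factors cancel and the term becomes $\frac{1+q^2x}{qK}(1-qK)P_1$. So the claim is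
\begin{equation}\label{eq:star}
\frac{1+q^2x}{qK}\Bigl[(1-qK)P_1-(1-\tfrac Kq)P_2\Bigr]=-(1-qK^3)\bigl[q^{-4}x^{-1}w_3E_1+w_1E_2\bigr].
\end{equation}
We prove \eqref{eq:star} with $K$ an indeterminate. Both sides are polynomials of degree at most $1$ in $Y$, so two distinct values of $Y$ suffice. We take those given by $y=K$ and $y=qK^2$, each of which kills one term on the left.

\emph{The value $y=K$.} Here $P_2=0$ and $(1-qyK^2)(1-qK^2/y)=(1-qK^3)(1-qK)$. Moreover $w_3=-\frac{q^3x}K(1-q^3xK)(1-\frac K{q^3x})$ and $w_1=-\frac{qx}K(1-qxK)(1-\frac K{qx})$. Canceling $\frac1{qK}(1-qK^3)(1-qxK)(1-\frac K{q^3x})$ from \eqref{eq:star} leaves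
\[
(1+q^2x)(1-qK)^2(1-q^2K^2)=(1-q^3xK)^2(1-\tfrac{K^2}x)+q^2x(1-\tfrac K{qx})^2(1-q^4xK^2).
\]
The two terms on the right are
\[
1-2q^3xK+(q^6x^2-\tfrac1x)K^2+2q^3K^3-q^6xK^4,\qquad q^2x-2qK+(\tfrac1x-q^6x^2)K^2+2q^5xK^3-q^4K^4 .
\]
Their sum is $(1+q^2x)(1-2qK+2q^3K^3-q^4K^4)$, and $(1-z)^2(1-z^2)=1-2z+2z^3-z^4$ with $z=qK$.

\emph{The value $y=qK^2$.} Here $P_1=0$, $(1-yK)(1-K/y)=(1-qK^3)(1-\frac1{qK})$, $w_3=(1-q^4xK^2)(1-\frac{q^2x}{K^2})$ and $w_1=-\frac x{K^2}(1-q^2xK^2)(1-\frac{K^2}x)$. Canceling $-(1-qK^3)(1-\frac{K^2}x)(1-q^4xK^2)$ and multiplying by $q^4xK^2$ leaves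
\begin{multline*}
x(1+q^2x)\,q(q-K)(qK-1)(1-K^2)\\=(K^2-q^2x)(1-qxK)(1-q^3xK)-(1-q^2xK^2)(qx-K)(q^3x-K).
\end{multline*}
The two products on the right are
\begin{gather*}
-q^2x+(q^3+q^5)x^2K+(1-q^6x^3)K^2-(q+q^3)xK^3+q^4x^2K^4,\\
q^4x^2-(q+q^3)xK+(1-q^6x^3)K^2+(q^3+q^5)x^2K^3-q^2xK^4 .
\end{gather*}
Their difference is $x(1+q^2x)\bigl[-q^2+(q+q^3)K-(q+q^3)K^3+q^2K^4\bigr]$. The bracket equals $\bigl(-q^2+(q+q^3)K-q^2K^2\bigr)(1-K^2)$, and $-q^2+(q+q^3)K-q^2K^2=q(q-K)(qK-1)$.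
\end{proof}

\begin{lemma}\label{lem:S}
For every odd $m\in\mathbb Z$, $S_{m+4}(y)=\rho(q^m,y)S_m(y)$. Consequently, for $r\ge0$,
\[
S_{4r+1}(y)=[4r+1]\frac{(q^2y^{\pm1};q^4)_r}{(q^4y^{\pm1};q^4)_r},\qquad
S_{4r+3}(y)=-q[4r+3]\frac{(y^{\pm1};q^4)_{r+1}}{(q^2y^{\pm1};q^4)_{r+1}} .
\]
\end{lemma}

\begin{proof}
The factor $1-K^2$ gives $G_0=0$, so $\sum_{k<N}\bigl(T_k(q^4x,y)/\rho(x,y)-T_k(x,y)\bigr)=G_N$. The multiplier in $G_N$ cancels the last factors of the products in $T_N$: for $N\ge2$,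
\[
G_N=\frac{(1+q^2x)(1-q^{2N-1})}{q(1-q)(1-qxy)(1-qx/y)}\cdot
\frac{(qx;q^2)_N\,(q/x;q^2)_{N-2}\,(qy^{\pm1};q^4)_N\,(q^2;q^4)_N}{(q^4x;q^4)_N\,(q^4/x;q^4)_{N-1}\,(q^2y^{\pm1};q^2)_{N-1}\,(q^4;q^4)_{N-1}} .
\]
At $x=q^m$ with $m$ odd no denominator vanishes, and $\rho(q^m,y)$ is finite and nonzero. For large $N$ the numerator vanishes: $(q^{1-m};q^2)_{N-2}=0$ if $m\ge1$, and $(q^{1+m};q^2)_N=0$ if $m\le-1$. This proves the recurrence. Starting from $S_1=1$ and $S_{-1}=1$, we get $S_{4r+1}=\prod_{i=0}^{r-1}\rho(q^{4i+1},y)$ and $S_{4r+3}=\prod_{i=0}^{r}\rho(q^{4i-1},y)$. The factors $\frac{1-q^4x}{1-x}$ telescope to $\frac{1-q^{4r+1}}{1-q}=[4r+1]$ and $\frac{1-q^{4r+3}}{1-q^{-1}}=-q[4r+3]$.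
\end{proof}

\begin{lemma}\label{lem:swap}
If $m\ge1$ and $m\equiv1\pmod4$, then $T_k(x,q^m)=0$ for $k>(m-1)/4$, and $\sum_{k\ge0}T_k(x,q^m)=S_m(x)$ as rational functions of $x$.
\end{lemma}

\begin{proof}
Let $m=4r+1$. The factor $(q^{1-m};q^4)_k=(q^{-4r};q^4)_k$ vanishes for $k>r$, which is where $m\equiv1\pmod4$ is used, and the denominators $(q^{2\pm m};q^2)_k$ are nonzero. Both sides of the claim are rational functions of $x$ over $\mathbb Q(q)$, so it suffices to compare them at the infinitely many points $x=q^{4s+1}$, $s\ge0$. There every term $T_k(q^{4s+1},q^{4r+1})$ is defined, and the left side is $S_{4s+1}(q^{4r+1})$. So we must show $S_{4s+1}(q^{4r+1})=S_{4r+1}(q^{4s+1})$.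

Define $\lambda_j$ for $j\in\mathbb Z$ by $\lambda_0=1$ and $\lambda_{j+1}/\lambda_j=\frac{1-q^{4j+1}}{1-q^{4j+3}}$. Then $\lambda_{-j-1}/\lambda_{-j}=\frac{1-q^{-4j-1}}{1-q^{-4j-3}}=q^2\lambda_{j+1}/\lambda_j$, so $\lambda_{-j}=q^{2j}\lambda_j$ for all $j$. By Lemma~\ref{lem:S},
\[
S_{4s+1}(q^{4r+1})=[4s+1]\prod_{i=0}^{s-1}\frac{1-q^{4(r+i)+3}}{1-q^{4(r+i)+5}}\,\prod_{i=0}^{s-1}\frac{1-q^{4(i-r)+1}}{1-q^{4(i-r)+3}}
=[4s+1]\cdot\frac{[4r+1]\,\lambda_r}{[4r+4s+1]\,\lambda_{r+s}}\cdot\frac{\lambda_{s-r}}{\lambda_{-r}} .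
\]
Since $\lambda_r/\lambda_{-r}=q^{-2r}$, this equals $\frac{[4r+1][4s+1]}{[4r+4s+1]\lambda_{r+s}}\,q^{-2r}\lambda_{s-r}$, and $q^{-2r}\lambda_{s-r}=q^{-2s}\lambda_{r-s}$. The expression is symmetric in $r$ and $s$.
\end{proof}

The sum $S_m(y)$ ends at $k=(m-1)/2$, and the sum in Lemma~\ref{lem:swap} ends at $k=(m-1)/4$. Truncation at $k=n-1$ therefore loses nothing in the ranges
\begin{equation}\label{eq:Meval}
M_n(q^m,y)=S_m(y)\ \ (m=1,3,\dots,2n-1),\qquad M_n(y,q^m)=S_m(y)\ \ (m=1,5,\dots,4n-3).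
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:eval}]
As $y\to\infty$, Lemma~\ref{lem:S} gives $S_{4r+1}(y)\to q^{-2r}[4r+1]=\sigma_{4r+1}$ and $S_{4r+3}(y)\to-q\cdot q^{-2(r+1)}[4r+3]=\sigma_{4r+3}$. Let $y\to\infty$ in \eqref{eq:Meval} and use \eqref{eq:limits}.
\end{proof}

\section{Interpolation at colliding nodes}\label{sec:interp}

Let $n>1$ be odd, with the notation of Section~\ref{sec:five}. Let $C=\{1,3,\dots,n-2\}$, and for $c\in C$ put
\[
\xi_c=\omega^c+\omega^{-c},\qquad \delta_c=\omega^c-\omega^{-c},\qquad \kappa_c=\frac{n^2}{(1-\omega^c)(1-\omega^{-c})}.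
\]
Here $\delta_c\ne0$ since $n\nmid2c$, and $\xi_c\ne2$ since $n\nmid c$. For $c\ne c'$ in $C$ the numbers $c-c'$ and $c+c'$ are even, nonzero and of absolute value less than $2n$, so neither is divisible by $n$, and $\xi_c\ne\xi_{c'}$. As $|C|=(n-1)/2$, we obtain the root count used twice below:
\begin{equation}\label{eq:count}
\begin{array}{l}
\text{if $f\in F(\omega)[X]$ has degree at most $n-1$, $f(2)=0$,}\\
\text{and $f(\xi_c)=f'(\xi_c)=0$ for all $c\in C$, then $f=0$.}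
\end{array}
\end{equation}

Since $X_{-m}=X_m$, a node $2n-c$ may be written as $c-2n$. With this convention all nodes that reduce to $\xi_c$ have the form $c+2tn$, and the data of the table in Section~\ref{sec:five} become polynomials in $t$.

\begin{lemma}\label{lem:local}
Let $c\in C$, $t,t'\in\mathbb Z$ and $m=c+2tn$. Then $\overline{X_m}=\xi_c$, the values $D_2(X_m),D_4(X_m)$ lie in $\varepsilon^2\mathcal O$, and
\[
\overline{(X_{c+2tn}-X_{c+2t'n})/\varepsilon}=2(t-t')\delta_c,\qquad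
\overline{D_2(X_m)/\varepsilon^2}=(1-4t^2)\kappa_c,\qquad
\overline{D_4(X_m)/\varepsilon^2}=s(4-s)\kappa_c,
\]
where $s$ is the element of $\{2t+1,2t+3\}$ with $sn\equiv m\pmod4$.
\end{lemma}

\begin{proof}
The first formula follows from \eqref{eq:diff} and \eqref{eq:eps}, the half-sum of the indices being $c+(t+t')n$ and the half-difference $(t-t')n$.

We have $D_4(X_m)=\prod_{i=1}^{n-1}(1-q^{4i+m})(1-q^{4i-m})$. As $i$ runs through $0,\dots,n-1$, the exponent $4i+m$ runs through all residues modulo $n$. The residue $0$ occurs at one index $j$, and $j\ne0$ as $n\nmid m$. Write $4j+m=sn$. Then $s$ is odd, $sn\equiv m\pmod 4$, and $m<sn<m+4n$; since $2tn<m<(2t+1)n$, this forces $s\in\{2t+1,2t+3\}$. The index $n-j$ gives $4(n-j)-m=(4-s)n$, and it is the only index with $n\mid 4i-m$. By \eqref{eq:eps} these two factors contribute $s(4-s)$ after division by $\varepsilon^2$. The other factors $1-q^{4i+m}$ cover every nonzero residue except that of $m$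 (which belongs to $i=0$), so their product reduces to $n/(1-\omega^c)$; the other factors $1-q^{4i-m}$ miss the residue of $-m$ and give $n/(1-\omega^{-c})$.

For $D_2$ the exponents are $2i\pm m$. Now $2j+m=s'n$ with $s'$ odd and $m<s'n<m+2n$, so $s'=2t+1$, and $2(n-j)-m=(2-s')n=(1-2t)n$. The unit factors reduce to $\kappa_c$ as before.
\end{proof}

The next proposition isolates what the argument needs, so that it applies both to $N_L,N_R$ and to the two-parameter numerators.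

\begin{proposition}\label{prop:interp}
Let $(\mu_m)$ be a family in $\mathcal O$ indexed by the odd integers, with $\mu_{-m}=\mu_m$ and $\mu_n,\mu_{3n}\in\Phi\mathcal O$. Let $u,u'\in\mathcal O$, and let $A,B\in\mathcal O[X]$ have degree at most $n-1$ and satisfy
\[
A(X_m)=u\mu_mD_4(X_m)\ \ (m=1,3,\dots,2n-1),\qquad B(X_m)=u'\mu_mD_2(X_m)\ \ (m=1,5,\dots,4n-3).
\]
\begin{enumerate}
\item[(i)] $A\equiv B\equiv0\pmod\Phi$ in $\mathcal O[X]$.
\item[(ii)] If moreover $n\equiv1\pmod4$, $\bar u=\bar u'$, and $\bar\mu_{m+2n}=-\bar\mu_m$ for all odd $m$, then $A\equiv B\pmod{\Phi^2}$.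
\end{enumerate}
\end{proposition}

\begin{proof}
The hypotheses depend only on $|m|$. For $A$ we use the single node $n$ and, for each $c\in C$, the pair $c+2tn$ with $t=0,-1$, that is, $|m|=c$ and $2n-c$. For $B$ only nodes with $|m|\equiv1\pmod4$ are allowed. We use the single node $n^*\in\{n,3n\}$ with $n^*\equiv1\pmod 4$; for $c\equiv1\pmod4$ the pair $t=0,-1$; and for $c\equiv3\pmod4$ the pair $t=1,-2$, that is, $|m|=2n+c$ and $4n-c$. Since $2n\equiv2\pmod4$, all these $|m|$ are $\equiv1\pmod4$, and they are at most $4n-3$.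

(i) At the single node the value of $A$ lies in $\Phi\mathcal O$, so $\bar A(2)=0$. At a pair the values lie in $\Phi^2\mathcal O$ and the difference of the nodes has valuation $1$, by Lemma~\ref{lem:local}. So $\bar A(\xi_c)=0$, and $\bar A'(\xi_c)=0$ by Lemma~\ref{lem:dd}. By \eqref{eq:count}, $\bar A=0$. The same three sentences apply to $B$ with its own nodes.

(ii) By (i) we may put $\alpha=\overline{A/\varepsilon}$ and $\beta=\overline{B/\varepsilon}$. At paired nodes $A/\varepsilon$ and $B/\varepsilon$ take values in $\Phi\mathcal O$, so $\alpha(\xi_c)=\beta(\xi_c)=0$. Since $n^*=n$, formula \eqref{eq:D} gives $\alpha(2)=\bar u\,\overline{\mu_n/\varepsilon}\,n^2=\beta(2)$.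

For the derivatives let $\theta_c=\bar u\bar\mu_c\kappa_c$. At $m=c+2tn$ we have $\bar\mu_m=(-1)^t\bar\mu_c$, so Lemma~\ref{lem:local} gives $\overline{A(X_m)/\varepsilon^2}=f(t)\theta_c$ and $\overline{B(X_m)/\varepsilon^2}=g(t)\theta_c$ at the respective nodes, with
\[
f(t)=(-1)^ts(4-s),\qquad g(t)=(-1)^t(1-4t^2).
\]
As $n\equiv1\pmod4$, the condition on $s$ reads $s\equiv c+2t\pmod 4$; thus $s=2t+1$ for $c\equiv1$ and $s=2t+3$ for $c\equiv3\pmod4$. By Lemmas~\ref{lem:dd} and~\ref{lem:local}, $\alpha'(\xi_c)=\frac{\theta_c}{2\delta_c}\cdot\frac{f(t)-f(t')}{t-t'}$ for the pair $t,t'$, and $\beta'(\xi_c)$ is given by the same formula with $g$. The slopes are: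
\[
\begin{array}{c|cc|cc}
&\multicolumn{2}{c|}{A}&\multicolumn{2}{c}{B}\\
&\text{values}&\text{slope}&\text{values}&\text{slope}\\ \hline
c\equiv1\pmod 4&f(0)=3,\ f(-1)=5&-2&g(0)=1,\ g(-1)=3&-2\\
c\equiv3\pmod 4&f(0)=3,\ f(-1)=-3&6&g(1)=3,\ g(-2)=-15&6
\end{array}
\]
So $\alpha'(\xi_c)=\beta'(\xi_c)$ for all $c\in C$, and $\alpha=\beta$ by \eqref{eq:count}.
\end{proof}

\begin{remark}
Part (ii) uses $n\equiv1\pmod4$ twice, and both uses fail for $n\equiv3\pmod4$. The single nodes are then $n$ and $3n$, and for $\mu_m=\sigma_m$ the ratio $\sigma_{3n}/\sigma_n=-q^{-n}(1+q^n+q^{2n})$ reduces to $-3$. Also the condition on $s$ becomes $s\equiv2t-c\pmod4$, which exchanges the two slopes for $A$ and leaves those for $B$ in place.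
\end{remark}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:three}}\label{sec:main}

Let $n>1$ be odd and $F=\mathbb Q$. By Proposition~\ref{prop:eval}, the numerators $A=N_L$ and $B=N_R$ take the values required in Proposition~\ref{prop:interp} with $u=u'=1$ and $\mu_m=\sigma_m$. The family $\sigma_m$ has the required properties. In the second expression in \eqref{eq:sigma}, replacing $m$ by $-m$ changes the sign of both the numerator and the factor $(-1)^{(m-1)/2}$, so $\sigma_{-m}=\sigma_m$. Replacing $m$ by $m+2n$ shifts the exponents by $\mp n$ and multiplies the sign by $(-1)^n=-1$, so $\bar\sigma_{m+2n}=-\bar\sigma_m$. Finally $\Phi\mid[m]$ when $n\mid m$. Therefore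
\begin{equation}\label{eq:N}
N_L\equiv N_R\equiv0\pmod{\Phi}\ \text{ for all odd }n>1,\qquad N_L\equiv N_R\pmod{\Phi^2}\ \text{ for }n\equiv1\pmod4 .
\end{equation}

\subsection*{The factor $\Phi_n^4$}
The sums $L_n$ and $R_n$ have different denominators, which agree only modulo $\Phi$. The first part of \eqref{eq:N} supplies the missing power.

\begin{proposition}\label{prop:param}
Let $n\equiv1\pmod4$, $n>1$. Then $L_n(x)\equiv R_n(x)\pmod{\Phi_n^2(1-xq^n)(x-q^n)}$, in the sense that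
\[
\bigl(L_n(x)-R_n(x)\bigr)D_4(X)D_2(X)=\Phi_n^2\,(X-X_n)\,H_1\qquad\text{with }H_1\in\mathcal O_0[X].
\]
In particular $\mathcal L_n\equiv\mathcal R_n\pmod{\Phi_n^4}$.
\end{proposition}

\begin{proof}
The left side is
\[
H=N_LD_2-N_RD_4=N_L(D_2-D_4)+(N_L-N_R)D_4 .
\]
By \eqref{eq:D} and \eqref{eq:N} both terms are divisible by $\Phi^2$, so $H/\Phi^2\in\mathcal O_0[X]$. As $n\equiv1\pmod4$, Proposition~\ref{prop:eval} gives $L_n(q^n)=\sigma_n=R_n(q^n)$, so $H/\Phi^2$ vanishes at $X_n$ and is divisible by the monic polynomial $X-X_n$ in $\mathcal O_0[X]$. At $x=1$ we have $X=2$; by \eqref{eq:two} the right side lies in $\Phi^4\mathcal O_0$, and $D_4(2),D_2(2)$ are units.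
\end{proof}

\subsection*{The factors $\Phi_d$ with $d<n$}
For a proper divisor $d$ of $n$ the denominators $(q^4;q^4)_k$ with $k\ge d$ are divisible by $\Phi_d$, so the numerators above are not defined over the local ring at $\Phi_d$. Instead we cut the sums into blocks of length $d$, each of which is a multiple of the first block at a $d$-th root of unity.

\begin{lemma}\label{lem:div}
Let $n$ be odd and let $d>1$ divide $n$. Then $\mathcal L_n\equiv\mathcal R_n\equiv0\pmod{\Phi_d}$.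
\end{lemma}

\begin{proof}
Let $\zeta$ be a primitive $d$-th root of unity. Apply the first part of \eqref{eq:N} with $d$ in place of $n$: since $\mathcal L_d=N_L(2)/D_4(2)$ and $\mathcal R_d=N_R(2)/D_2(2)$ have unit denominators, $\mathcal L_d$ and $\mathcal R_d$ vanish at $q=\zeta$. Write $\mathcal L_n=\sum_{k<n}[6k+1]a_kq^{k^2}$ and $\mathcal R_n=\sum_{k<n}[6k+1]b_kq^{-k^2}$ with
\[
a_k=\frac{(q;q^2)_k^2(q^2;q^4)_k}{(q^4;q^4)_k^3},\qquad b_k=\frac{(q;q^4)_k^2(q^2;q^4)_k}{(q^2;q^2)_k^2(q^4;q^4)_k}.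
\]
The polynomial $\Phi_d$ divides $1-q^N$ ($N\ge1$) exactly once if $d\mid N$ and not at all otherwise. As $d$ is odd, $(q^2;q^2)_k$ and $(q^4;q^4)_k$ contain $\Phi_d$ exactly $\lfloor k/d\rfloor$ times. Each of $(q;q^2)_k$, $(q;q^4)_k$, $(q^2;q^4)_k$ contains it at least $\lfloor k/d\rfloor$ times, since the exponents form a progression of difference $2$ or $4$, and among $d$ consecutive ones exactly one is divisible by $d$. So all $a_k,b_k$ are regular at $\zeta$. For $0\le r<d$,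
\[
a_{ld+r}=a_{ld}\,\frac{(q^{1+2ld};q^2)_r^2(q^{2+4ld};q^4)_r}{(q^{4+4ld};q^4)_r^3},\qquad
b_{ld+r}=b_{ld}\,\frac{(q^{1+4ld};q^4)_r^2(q^{2+4ld};q^4)_r}{(q^{2+2ld};q^2)_r^2(q^{4+4ld};q^4)_r},
\]
and the fractions have nonzero denominators at $\zeta$ and take the values $a_r(\zeta)$, $b_r(\zeta)$. At $q=\zeta$ the quantities $[6k+1]$ and $q^{\pm k^2}$ depend only on $k$ modulo $d$. Hence
\[
\mathcal L_n\big|_{q=\zeta}=\sum_{l=0}^{n/d-1}a_{ld}(\zeta)\cdot\mathcal L_d\big|_{q=\zeta}=0,\qquad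
\mathcal R_n\big|_{q=\zeta}=\sum_{l=0}^{n/d-1}b_{ld}(\zeta)\cdot\mathcal R_d\big|_{q=\zeta}=0 .
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n>1$. By Proposition~\ref{prop:param} and Lemma~\ref{lem:div}, $\mathcal L_n-\mathcal R_n$ has valuation at least $4$ at $\Phi_n$ and at least $1$ at each $\Phi_d$ with $d\mid n$, $1<d<n$. In lowest terms its denominator is therefore coprime to all these polynomials, and its numerator is divisible by $\Phi_n^4\prod\Phi_d$, which is $[n]\Phi_n^3$ by \eqref{eq:modulus}.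
\end{proof}

\subsection*{Each sum modulo $\Phi_n^3$}
The first part of \eqref{eq:N}, combined with the two powers from \eqref{eq:two}, evaluates each sum separately.

\begin{lemma}\label{lem:cube}
Let $n>1$ be odd and let $n^*\in\{n,3n\}$ satisfy $n^*\equiv1\pmod4$. Then $\mathcal L_n\equiv\sigma_n$ and $\mathcal R_n\equiv\sigma_{n^*}\pmod{\Phi_n^3}$.
\end{lemma}

\begin{proof}
For a polynomial $Q\in\mathcal O_0[X]$ the difference $Q(2)-Q(X_n)$ is a multiple of $2-X_n\in\Phi^2\mathcal O_0$. With $Q=N_L/\Phi$ this gives $N_L(2)-N_L(X_n)\in\Phi^3\mathcal O_0$, and with $Q=D_4$ it gives $D_4(2)-D_4(X_n)\in\Phi^2\mathcal O_0$. Since $D_4(2)$ and $D_4(X_n)$ are units and $N_L(X_n)\in\Phi\mathcal O_0$,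
\[
\mathcal L_n-L_n(q^n)=\frac{N_L(2)-N_L(X_n)}{D_4(2)}+N_L(X_n)\,\frac{D_4(X_n)-D_4(2)}{D_4(2)D_4(X_n)}\in\Phi^3\mathcal O_0,
\]
and $L_n(q^n)=\sigma_n$. For $\mathcal R_n$ replace $N_L,D_4,X_n$ by $N_R,D_2,X_{n^*}$; here $2-X_{n^*}=-q^{-n^*}(1-q^{n^*})^2\in\Phi^2\mathcal O_0$, and $R_n(q^{n^*})=\sigma_{n^*}$ because $n^*\le4n-3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
For $n\equiv3\pmod4$ we have $\sigma_n=-q^{(1-n)/2}[n]$, $n^*=3n$ and $\sigma_{3n}=q^{(1-3n)/2}[3n]$, so Lemma~\ref{lem:cube} gives the first two congruences modulo $\Phi_n^3$. Since $[3n]=[n](1+q^n+q^{2n})$,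
\[
q^{(1-3n)/2}[3n]-3q^{(1-n)/2}[n]=q^{(1-3n)/2}[n](1-q^n)^2\equiv0\pmod{\Phi_n^3},
\]
which gives the third. Modulo $\Phi_d$ with $d\mid n$, $1<d<n$, each of $\mathcal L_n$, $\mathcal R_n$, $[n]$, $[3n]$ vanishes, by Lemma~\ref{lem:div} for the first two. Conclude by \eqref{eq:modulus} with $e=2$.
\end{proof}

For $n\equiv1\pmod4$, Lemma~\ref{lem:cube} says that both sums are $\equiv q^{(1-n)/2}[n]\pmod{\Phi_n^3}$. This common value does not account for the fourth power in Theorem~\ref{thm:main}; see Remark~\ref{rem:notcommon}.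

\section{The symmetric two-parameter congruence}\label{sec:sym}

We now take $F=\mathbb Q(y)$ and apply Proposition~\ref{prop:interp} with $\mu_m=S_m(y)$. The new point is the sign rule $\overline{S_{m+2n}}=-\overline{S_m}$. The recurrence of Lemma~\ref{lem:S} moves $m$ by $4$, while $2n\equiv2\pmod4$, so the rule relates the two closed forms; the bridge between them is the symmetry $S_{-m}=S_m$ at $m=n$. Since $S_n$ itself reduces to $0$, we first divide by $[m]$.

\begin{lemma}\label{lem:sign}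
Let $n>1$ be odd and $F=\mathbb Q(y)$. For all odd $m\in\mathbb Z$ we have $S_m(y)\in\mathcal O$, $S_m(y)\in\Phi\mathcal O$ if $n\mid m$, and $\overline{S_{m+2n}(y)}=-\overline{S_m(y)}$.
\end{lemma}

\begin{proof}
Put $e_m=S_m(y)/[m]$ and $\eta(x)=\frac{(1-qxy)(1-qx/y)}{(1-q^3xy)(1-q^3x/y)}$. As $\rho(q^m,y)=\frac{[m+4]}{[m]}\eta(q^m)$, Lemma~\ref{lem:S} gives $e_{m+4}=\eta(q^m)e_m$. Each factor $1-q^ay^{\pm1}$ reduces to a nonzero element of $\mathbb Q(\omega)(y)$, so $\eta(q^m)$ is a unit of $\mathcal O$. With $e_1=1$ and $e_{-1}=-q$, all $e_m$ are units, and the first two claims follow from $S_m=[m]e_m$.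

Let $\tau_m=\bar e_{m+2n}/\bar e_m$. Since $\overline{\eta(q^{m+2n})}=\overline{\eta(q^m)}$, we have $\tau_{m+4}=\tau_m$. From $[-m]=-q^{-m}[m]$ and $S_{-m}=S_m$ we get $e_{-m}=-q^me_m$, so $\tau_{-n}=\bar e_n/\bar e_{-n}=-1$. Next,
\[
\tau_{-n}\tau_{n}=\frac{\bar e_{3n}}{\bar e_{-n}}=\prod_{i=0}^{n-1}\overline{\eta(q^{4i-n})}=1,
\]
because $\prod_{i=0}^{n-1}(1-\omega^{a+4i}z)=1-z^n$ for every integer $a$, so that numerator and denominator both equal $(1-y^n)(1-y^{-n})$. Hence $\tau_n=-1$. The numbers $n$ and $-n$ represent both odd classes modulo $4$, so $\tau_m=-1$ for all odd $m$. Finally $\overline{[m+2n]}=\overline{[m]}$.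
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sym}]
Let
\[
A=M_n(x,y)D_4(X)D_2(Y),\qquad B=M_n(y,x)D_2(X)D_4(Y).
\]
As for $N_L$ and $N_R$, each term of $A$ is a polynomial of degree $n-1$ in $X$ times a polynomial of degree $n-1$ in $Y$ times an element of $\mathcal O_0$, and $B$ is $A$ with $X$ and $Y$ exchanged. So $A,B\in\mathcal O_0[X,Y]\subset\mathcal O[X]$. By \eqref{eq:Meval} they take the values required in Proposition~\ref{prop:interp} with $u=D_2(Y)$, $u'=D_4(Y)$ and $\mu_m=S_m(y)$. We have $\bar u=\bar u'$ by \eqref{eq:D}, and Lemma~\ref{lem:sign} gives the conditions on $\mu_m$. Hence $A\in\Phi\mathcal O[X]$ and $A-B\in\Phi^2\mathcal O[X]$. The left side of the identity to be proved is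
\[
H=AD_2(X)D_4(Y)-BD_4(X)D_2(Y)=A\bigl(D_2(X)D_4(Y)-D_4(X)D_2(Y)\bigr)+(A-B)D_4(X)D_2(Y),
\]
and the bracket is divisible by $\Phi$ by \eqref{eq:D}. So $H\in\Phi^2\mathcal O[X]$.

We need divisibility in the smaller ring $\mathcal O_0[X,Y]$. If $h\in\mathcal O_0[Y]$ lies in $\Phi\mathcal O$, then $\bar h(y+y^{-1})=0$ in $\mathbb Q(\omega)(y)$; since $y+y^{-1}$ is transcendental over $\mathbb Q(\omega)$, all coefficients of $h$ are divisible by $\Phi$. Applying this twice to each coefficient of $H$ with respect to $X$ gives $H/\Phi^2\in\mathcal O_0[X,Y]$.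

As $n\equiv1\pmod4$, \eqref{eq:Meval} gives $M_n(q^n,y)=S_n(y)=M_n(y,q^n)$, so $H$ vanishes at $X=X_n$ and $H/\Phi^2=(X-X_n)H'$ with $H'\in\mathcal O_0[X,Y]$. Exchanging $X$ and $Y$ changes the sign of $H$, so $H$ vanishes at $Y=X_n$; hence so does $H'$, and $H'=(Y-X_n)H_2$.

Now put $x=1$. By \eqref{eq:two} the right side lies in $\Phi^4\mathcal O_0[Y]$, and $D_4(2),D_2(2)$ are units. By \eqref{eq:D}, $D_4(Y)$ and $D_2(Y)$ reduce to $\prod_{j=1}^{n-1}(1-\omega^jy)(1-\omega^j/y)$. This is nonzero for indeterminate $y$. It is also nonzero for $y\in\mathbb Q^\times$: a zero would make some $\omega^j\ne1$ rational, while the only rational $n$-th root of unity is $1$ for odd $n$. In both cases $D_4(Y)$ and $D_2(Y)$ are units, and $M_n(1,y)\equiv M_n(y,1)\pmod{\Phi^4}$.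
\end{proof}

\begin{remark}
The case $y\to\infty$ of Theorem~\ref{thm:sym} is Proposition~\ref{prop:param}. Indeed, $D_4(Y)D_2(Y)$ has degree $2n-2$ and leading coefficient $q^{3n(n-1)}$, so by \eqref{eq:limits} the coefficient of $Y^{2n-2}$ on the left side of the identity is $q^{3n(n-1)}(L_n(x)-R_n(x))D_4(X)D_2(X)$, while on the right side it is a multiple of $\Phi_n^2(X-X_n)$.
\end{remark}

\section{The specialization $q=1$}\label{sec:one}

Each term of $\mathcal L_n$ and $\mathcal R_n$ has $3k$ factors $1-q^N$ in the numerator and $3k$ in the denominator, so it is a quotient of products of $q$-integers, and $[N]=N$ at $q=1$. The $k$-th terms become $(6k+1)$ times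
\[
\prod_{j=0}^{k-1}\frac{(2j+1)^2(4j+2)}{(4j+4)^3}=\frac{(1/2)_k^3}{k!^3\,4^k},\qquad
\prod_{j=0}^{k-1}\frac{(4j+1)^2(4j+2)}{(2j+2)^2(4j+4)}=\frac{(1/4)_k^2(1/2)_k\,4^k}{k!^3}.
\]

\begin{lemma}\label{lem:one}
Let $p$ be an odd prime, $V=q^{(p-1)^2}\prod_{j=1}^{p-1}[2j]^2[4j]^3$, and let $f\in\mathbb Q(q)$ satisfy $Vf\in\mathbb Z[q]$. If $f\equiv0\pmod{\Phi_p^{\,e}}$, then $f(1)$ has $p$-adic valuation at least $e$. The functions $\mathcal L_p$ and $\mathcal R_p$ satisfy $V\mathcal L_p,\,V\mathcal R_p\in\mathbb Z[q]$.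
\end{lemma}

\begin{proof}
The polynomial $U=Vf$ is divisible by $\Phi_p^{\,e}$, and the quotient $U_1$ lies in $\mathbb Z[q]$ because $\Phi_p$ is monic with integer coefficients. So $f(1)=p^eU_1(1)/V(1)$, and $V(1)=\prod_{j=1}^{p-1}(2j)^2(4j)^3$ is coprime to $p$. The denominators of the $k$-th terms of $\mathcal L_p$ and $\mathcal R_p$ are $\prod_{j=1}^k[4j]^3$ and $q^{k^2}\prod_{j=1}^k[2j]^2[4j]$ with $k\le p-1$, and they divide $V$ in $\mathbb Z[q]$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:p}]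
Apply Lemma~\ref{lem:one} to $f=\mathcal L_p-\mathcal R_p$, with $e=4$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:optimal}]
Since $[5]\Phi_5^4=\Phi_5^5$, it suffices by Lemma~\ref{lem:one} to show that $\mathcal L_5-\mathcal R_5$ has $5$-adic valuation less than $5$ at $q=1$. For $k=0,\dots,4$ we have $(1/2)_k/k!=1,\frac12,\frac38,\frac5{16},\frac{35}{128}$ and $(1/4)_k/k!=1,\frac14,\frac5{32},\frac{15}{128},\frac{195}{2048}$. Therefore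
\begin{align*}
\mathcal L_5\big|_{q=1}&=1+\frac7{32}+\frac{351}{8192}+\frac{2375}{2^{18}}+\frac{25\cdot42875}{2^{29}}=\frac{683250435}{2^{29}},\\
\mathcal R_5\big|_{q=1}&=1+\frac78+\frac{975}{512}+\frac{21375}{4096}+\frac{25\cdot1125\cdot1183}{2^{21}}=\frac{52141635}{2^{21}},
\end{align*}
and the difference is $-\frac{12665008125}{2^{29}}=-\frac{5^4\cdot20264013}{2^{29}}$, of $5$-adic valuation exactly $4$.
\end{proof}

\begin{remark}\label{rem:notcommon}
The common value $\sigma_5=q^{-2}[5]$ of Lemma~\ref{lem:cube} equals $5$ at $q=1$, and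
\[
\mathcal L_5\big|_{q=1}-5=-\frac{2001104125}{2^{29}}=-\frac{5^3\cdot16008833}{2^{29}}
\]
has $5$-adic valuation exactly $3$. By Lemma~\ref{lem:one}, $\mathcal L_5\not\equiv\sigma_5\pmod{\Phi_5^4}$. The two sums deviate from $\sigma_5$ at the third order, and by the same amount; this is what the comparison of derivatives in Proposition~\ref{prop:interp}(ii) detects.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{New $q$-congruences from a quadratic summation of Gasper and Rahman},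
\texttt{http://math.ecnu.edu.cn/\textasciitilde{}jwguo/maths/xyzhu-mod4th-JMAA.pdf}.

\end{thebibliography}
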